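# Free $\mathbb Z^d$-actions on the circle in class $C^{1+1/d}$ need not be minimal

## 1. A lattice of gaps with lengths $(1+|k|+|l|)^{-3}$

Write $\mathbb T=\mathbb R/\mathbb Z$ and take $\theta_1=\sqrt2-1$, $\theta_2=\sqrt3-1$. The numbers $1,\theta_1,\theta_2$ are linearly independent over $\mathbb Q$: if $a+b\sqrt2+c\sqrt3=0$ with rational $a,b,c$, squaring $a=-(b\sqrt2+c\sqrt3)$ gives $a^2=2b^2+3c^2+2bc\sqrt6$, so $bc=0$, and the irrationality of $\sqrt2,\sqrt3$ finishes. Hence the points $m\theta:=m_1\theta_1+m_2\theta_2$, $m\in\mathbb Z^2$, are distinct in $\mathbb T$, and the rotations by $\theta_1$, $\theta_2$ generate an action of $\mathbb Z^2$ in which no element except the identity has a fixed point. Every orbit of it is dense. We destroy the density by hand, by opening each point $m\theta$ of the orbit of $0$ into an interval.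

**Lengths.** Put $|m|_1=|m_1|+|m_2|$ and $\ell(m)=Z^{-1}(1+|m|_1)^{-3}$. There are $4k$ points with $|m|_1=k\ge1$, so $\sum_m\ell(m)=1$ for
$$Z=1+\sum_{k\ge1}\frac{4k}{(k+1)^3}=1+4\sum_{n\ge2}\Bigl(\frac1{n^2}-\frac1{n^3}\Bigr)=1+4\bigl(\zeta(2)-\zeta(3)\bigr)\approx2.77 .$$
Let $\nu=\sum_m\ell(m)\delta_{m\theta}$ and $\Psi(x)=\nu([0,x))$. The function $\Psi$ jumps by $\ell(m)$ at $m\theta$. On a new circle of length $1$ we have closed arcs $I(m)$, the jumps of $\Psi$, of length $\ell(m)$, placed in the cyclic order of the points $m\theta$. The complement of their union has length $1-\sum\ell(m)=0$.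

**Maps between gaps.** We need maps $I(m)\to I(m+e_j)$ that compose well, so that $f_1$ and $f_2$ commute. For $a>0$ let $c_a(u)=-\frac1a\cot\frac{\pi u}a$, an increasing diffeomorphism $(0,a)\to\mathbb R$, and $\varphi_{a,b}=c_b^{-1}\circ c_a:(0,a)\to(0,b)$. Then $\varphi_{b,c}\circ\varphi_{a,b}=\varphi_{a,c}$. Since $c_a'=\pi(a^{-2}+c_a^2)$, we get, with $x=c_a(u)$,
$$h(u):=\log\varphi_{a,b}'(u)=\log\frac{a^{-2}+x^2}{b^{-2}+x^2}.\tag{1}$$
This is $2\log(b/a)$ at the midpoint ($x=0$) and tends to $0$ at both ends ($x\to\pm\infty$). By $b^{-2}+x^2\ge2|x|/b$,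
$$\Bigl|\frac{dh}{du}\Bigr|=2\pi\,\frac{|x|\,|b^{-2}-a^{-2}|}{b^{-2}+x^2}\le\frac\pi b\,\Bigl|1-\frac{b^2}{a^2}\Bigr| .$$
Now let $a=\ell(m)$, $b=\ell(m+e_j)$, $k=|m|_1$. As $|m+e_j|_1=k\pm1$, either $|\log\frac ba|=3\log\frac{k+2}{k+1}\le\frac3{k+1}$, or $k\ge1$ and $|\log\frac ba|=3\log\frac{k+1}k\le\frac3k\le\frac6{k+1}$. So
$$\Bigl|\log\frac{\ell(m+e_j)}{\ell(m)}\Bigr|\le\frac6{1+|m|_1}=6Z^{1/3}\,\ell(m)^{1/3}.\tag{2}$$
The ratio $b/a$ lies in $[\frac18,8]$, so $|1-b^2/a^2|\le128\,|\log\frac ba|$ and $\frac1b\le\frac8a$. For $u,u'$ in the gap, $|u-u'|\le a$ and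
$$|h(u)-h(u')|\le1024\pi\,\Bigl|\log\frac ba\Bigr|\,\frac{|u-u'|}a\le1024\pi\,\Bigl|\log\frac ba\Bigr|\Bigl(\frac{|u-u'|}a\Bigr)^{1/3}\le C|u-u'|^{1/3}.$$

**The action.** Let $f_j$ map $I(m)$ onto $I(m+e_j)$ by $\varphi_{\ell(m),\ell(m+e_j)}$. This respects the cyclic order on a dense set and has dense image, so it extends to a homeomorphism of the circle; $f_1f_2=f_2f_1$. Let $\gamma_j=\log\varphi'$ in the gaps and $\gamma_j=0$ elsewhere. Two points of different gaps are separated by ends of those gaps, where $\gamma_j=0$, so $\gamma_j$ is $\frac13$-Hölder on the whole circle. Since the complement of the gaps is null both before and after applying $f_j$, the length of $f_j(A)$ is $\int_Ae^{\gamma_j}$ for every arc $A$; so $f_j$ is $C^1$ with $\log Df_j=\gamma_j$. The map $\pi$ that collapses each $I(m)$ to $m\theta$ satisfies $\pi\circ f_j=\pi+\theta_j$, so no $f_1^{n_1}f_2^{n_2}$ with $n\neq0$ has a fixed point. The images of $I(0)$ are pairwise disjoint,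 so no orbit that starts inside $I(0)$ is dense.

We have a free, non-minimal $\mathbb Z^2$-action with derivatives of Hölder exponent $\frac13$. Where did $\frac13$ come from? The step between adjacent gaps is $|\log\frac{\ell(m+e_j)}{\ell(m)}|\approx1/|m|$, the gap has length $|m|^{-p}$ with $p=3$, and $1/|m|=(|m|^{-p})^{1/p}$. The same computation in $\mathbb Z^d$ with $\ell(m)$ proportional to $(1+|m|_1)^{-p}$ gives exponent $1/p$: the ratios lie in $[2^{-p},2^p]$, and (2) becomes $|\log\frac{\ell(m+e_j)}{\ell(m)}|\le\frac{2p}{1+|m|_1}$. The only constraint is $\sum_m\ell(m)<\infty$, that is $p>d$. So every exponent below $1/d$ occurs. What happens at exactly $1/d$?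

## 2. Free actions, critical exponents, and the statements

For $0<\alpha<1$ a circle diffeomorphism is of class $C^{1+\alpha}$ if it is a $C^1$ diffeomorphism whose derivative is $\alpha$-Hölder; since $|Df|$ is bounded away from $0$ and $\infty$, this says that $\log |Df|$ is $\alpha$-Hölder. If $f_1,\dots,f_d$ commute we write $f^n=f_1^{n_1}\cdots f_d^{n_d}$.

**Definition (free, minimal, wandering).** An action of $\mathbb Z^d$ on the circle is *free* if $f^n$ has no fixed point for $n\ne0$. It is *minimal* if every orbit is dense. A *wandering interval* is a nondegenerate interval $I$ whose images $f^n(I)$, $n\in\mathbb Z^d$, are pairwise disjoint.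

In Section 1, $I(0)$ is wandering; the action by rotations has no wandering interval. We use rotation numbers in the following form: if $\tilde f:\mathbb R\to\mathbb R$ lifts an orientation-preserving circle homeomorphism $f$, and $\tilde\pi\tilde f=\tilde\pi+\theta$ with $\tilde\pi-\mathrm{id}$ bounded, then $\tilde f^k(t)/k\to\theta$, so $f$ has rotation number $\theta$.

**Theorem D (à la Denjoy; Deroin–Kleptsyn–Navas).** Every free action of $\mathbb Z^d$ by circle diffeomorphisms of class $C^{1+\alpha}$, $\alpha>1/d$, is minimal and topologically conjugated to a group of rotations.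

Counterexamples in class $C^{1+\alpha}$, $\alpha<1/d$, were constructed by Tsuboi. The problem, from the booklet "Geometry and Foliations 2013", is to prove or disprove, for $d\ge2$, that every free action of $\mathbb Z^d$ by circle diffeomorphisms of class $C^{1+1/d}$ is minimal and topologically conjugated to a group of rotations. For $d=1$ the statement is Denjoy's classical theorem. For $d\ge2$ it is false. To say more, fix $d\ge2$ and for $\sigma\ge0$ put $\omega_\sigma(0)=0$ and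
$$\omega_\sigma(u)=u^{1/d}\bigl(1+\log^+(1/u)\bigr)^{-\sigma}\qquad(u>0).\tag{3}$$
For example, if $d=2$ and $\sigma=\frac18$ then $\omega_\sigma(e^{-4})=e^{-2}5^{-1/8}$. The function $\omega_\sigma$ is increasing: with $\Lambda=\log(1/u)>0$, $\log\omega_\sigma=-\Lambda/d-\sigma\log(1+\Lambda)$ decreases in $\Lambda$, and for $u\ge1$ we have $\omega_\sigma(u)=u^{1/d}$. For $\sigma=0$ it is the Hölder modulus $u^{1/d}$; for $\sigma>0$ it is $o(u^{1/d})$ as $u\to0$.

**Theorem A.** Let $0\le\sigma<\frac{d-1}{d^2}$, $\theta^0\in\mathbb R^d$, $\varepsilon\in(0,1)$. There are commuting circle diffeomorphisms $f_1,\dots,f_d$ generating a free action of $\mathbb Z^d$ which has wandering intervals (so it is not minimal and not topologically conjugate to a group of rotations), with $|\log Df_j|\le2\varepsilon$ and $|\log Df_j(t)-\log Df_j(t')|\le C\varepsilon\,\omega_\sigma(|t-t'|)$, $C=C(d,\sigma)$, and with rotation numbers $\theta_j$ within $\varepsilon$ of $\theta^0_j$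 mod $1$. In particular ($\sigma=0$) the $f_j$ are of class $C^{1+1/d}$.

**Corollary.** Let $d\ge2$, $0<\alpha<1$. Every free $\mathbb Z^d$-action by $C^{1+\alpha}$ circle diffeomorphisms is minimal if and only if $\alpha>1/d$.

For $\alpha>1/d$ this is Theorem D; for $\alpha\le1/d$ use Theorem A with $\sigma=0$, since $C^{1+1/d}\subset C^{1+\alpha}$.

**Theorem B.** If $\sigma>\frac{d-1}d$, every free $\mathbb Z^d$-action by $C^1$ circle diffeomorphisms whose generators satisfy $|\log Df_j(x)-\log Df_j(y)|\le C\omega_\sigma(|x-y|)$ is minimal and topologically conjugate to a group of rotations.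

Theorem B is a complement and is not needed for the answer; no claim is made for $\frac{d-1}{d^2}\le\sigma\le\frac{d-1}d$. Theorem A occupies Sections 3–11 and Theorem B is proved in Section 12. A listener who wants only the answer to the problem may read $\sigma=0$, $\beta=\frac12$ below; then all factors $(\cdots)^{\pm\sigma}$ and $(\cdots)^{\sigma d}$ disappear.

**Conventions.** $\|\cdot\|$ is the distance to $\mathbb Z$, $|\cdot|$ the Euclidean norm, $m\theta=\sum_jm_j\theta_j$. Through Section 11, $\sigma$ is fixed as in Theorem A, $\omega=\omega_\sigma$, $\delta_s=\varepsilon2^{-s}$, and $\beta\in(0,1)$ is fixed with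
$$\sigma d<(1-\beta)\tfrac{d-1}d,\qquad\text{i.e.}\qquad\beta+\tfrac{1-\beta}d+\sigma d<1.\tag{4}$$
Such $\beta$ exists because $\sigma d<\frac{d-1}d$. We use two properties of $\omega$. For $0<\lambda\le1$ we have $1+\log^+\frac1{\lambda u}\le(1+\log^+\frac1u)(1+\log\frac1\lambda)$, and $\lambda^{1-1/d}(1+\log\frac1\lambda)^\sigma$ is bounded on $(0,1]$; hence there is $c_\omega\in(0,1]$ with
$$\omega(\lambda u)\ge c_\omega\,\lambda\,\omega(u)\qquad(0<\lambda\le1,\ u>0).\tag{5}$$
Also $1+\log^+\frac1u\le(1+\log3)(1+\log^+\frac1{3u})$, so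
$$\omega(3u)\le3^{1/d}(1+\log3)^\sigma\,\omega(u).\tag{6}$$

## 3. Gaps cannot pay for their own derivative

The first thing to try at exponent $1/d$ is a cleverer choice of $\ell$ in Section 1, for instance $|m|^{-d}$ times a power of a logarithm. This cannot work, for any $\ell$.

**Lemma 1.** Let $\ell:\mathbb Z^d\to(0,\infty)$ satisfy $|\log\ell(m+e_j)-\log\ell(m)|\le C\,\ell(m)^{1/d}$ for all $m$ and $j$. Then $\sum_m\ell(m)=\infty$.

*Proof.* Suppose the sum is finite. Then $\ell$ is bounded, so $v=\ell^{-1/d}\ge v_0$ for some $v_0>0$. The hypothesis gives $v(m+e_j)\le v(m)e^{C/(d\,v(m))}$, and since $e^x\le1+xe^x$,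
$$v(m+e_j)\le v(m)+C',\qquad C'=\tfrac Cd\,e^{C/(dv_0)}.$$
Thus $v(m)\le v(0)+C'|m|_1$ for $m$ with nonnegative coordinates, so $\ell(m)\ge(v(0)+C'|m|_1)^{-d}$ there. The number of such $m$ with $|m|_1=k$ is at least $(k+1)^{d-1}/(d-1)!$, so the sum diverges like $\sum_k\frac1k$, a contradiction. $\square$

Here is the exact consequence. Let a free $C^{1+1/d}$ action by orientation-preserving maps have a wandering interval $I$, and put $\ell(n)=|f^n(I)|$, so $\sum\ell(n)\le1$. By the mean value theorem $f^n(I)$ contains a point where $Df_j=\ell(n+e_j)/\ell(n)$. If it also contained, for every $n$ and $j$, a point where $Df_j=1$, then $|\log\ell(n+e_j)-\log\ell(n)|\le C\ell(n)^{1/d}$ for all $n,j$, against Lemma 1. In Section 1 the derivative is $1$ at the ends of every gap, so that scheme stops exactly at exponent $1/d$. A counterexample must have gaps on which some $Df_j$ is nowhere $1$. Hence $\log Df_j$ must vary on the Cantor set left between the gaps.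

## 4. Letting the derivative vary on the base circle

We go to the opposite extreme: $\log Df_j$ will be constant on each gap, so a gap never pays for anything. Then $\log Df_j=g_j\circ\pi$ for a function $g_j$ on the base circle, and the regularity of $f_j$ compares $g_j(x)-g_j(x')$ with the length inserted between $x$ and $x'$.

For $H:\mathbb T\to\mathbb R$ put $D_jH(x)=H(x+\theta_j)-H(x)$. As an example, let $H$ be Lipschitz, $W=e^H$ and $\Psi(x)=\int_0^xW/\int_{\mathbb T}W$. The map $f_j=\Psi\circ(\text{rotation by }\theta_j)\circ\Psi^{-1}$ is $C^1$ with $\log Df_j(\Psi(x))=H(x+\theta_j)-H(x)=D_jH(x)$. One Lipschitz function only gives a rotation in another coordinate. Gaps arise from an infinite sum of functions $H_s$ that blows up along the orbit of $0$ while every $\sum_sD_jH_s$ stays bounded.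

**Proposition 2.** Let $\theta\in(0,1)^d$ with $n\theta\notin\mathbb Z$ for all $n\in\mathbb Z^d\setminus0$. Let $H_s:\mathbb T\to[0,\infty)$, $s\ge1$, be Lipschitz, $W_s=\exp(\sum_{i\le s}H_i)$, and assume:

* (a) $\int_{\mathbb T}W_s\le2$ for all $s$;
* (b) for all $s,j$, all $x\ne x'$ and either open arc $J$ with endpoints $x,x'$: $|D_jH_s(x)-D_jH_s(x')|\le\delta_s\,\omega(\int_JW_s)$;
* (c) $H_s(m\theta)\le H_s(0)$ for all $s,m$, and $\sum_{m\in\mathbb Z^d}\prod_se^{H_s(m\theta)-H_s(0)}<\infty$.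

Then there are $f_1,\dots,f_d$ as in Theorem A with rotation numbers $\theta_j$.

The proof occupies the rest of this section. (Closeness of $\theta_j$ to $\theta_j^0$ is a matter of the choice of $\theta$.)

**Step 1: the limits $g_j$ and $W$.** The purpose is to pass to the limit in the cocycle relation. The function $D_jH_s$ is continuous with mean zero, so it has a zero, and (a), (b) give $|D_jH_s|\le\delta_s\omega(2)\le2\delta_s$. Since $\sum_s\delta_s=\varepsilon$, the series $g_j=\sum_sD_jH_s$ converges uniformly, $g_j$ is continuous and $|g_j|\le2\varepsilon$. The functions $W_s\ge1$ increase to $W=\sup_sW_s\in[1,\infty]$, and $1\le\int W\le2$ by monotone convergence. As $W_s\le W$,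
$$|g_j(x)-g_j(x')|\le\varepsilon\,\omega\Bigl(\int_JW\Bigr).\tag{7}$$
Letting $s\to\infty$ in $W_s(x+\theta_j)=W_s(x)e^{\sum_{i\le s}D_jH_i(x)}$ gives $W(x+\theta_j)=e^{g_j(x)}W(x)$.

**Step 2: a measure with atoms.** We add atoms on the orbit of $0$, with weights that obey the same relation. The series $u(m)=\sum_s(H_s(m\theta)-H_s(0))$ converges absolutely: walking from $0$ to $m$ by unit steps writes its $s$-th term as a sum of $\sum_j|m_j|$ terms $\pm D_jH_s(\cdot)$, each at most $2\delta_s$ in size. Moreover $u(m+e_j)=u(m)+g_j(m\theta)$, and $\sum_me^{u(m)}<\infty$ by (c). Choose $\tau>0$ with $\tau\sum_me^{u(m)}\le1$ and let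
$$\nu=Z^{-1}\Bigl(W\,dx+\tau\sum_me^{u(m)}\delta_{m\theta}\Bigr),\qquad Z\in[1,3]\ \text{the total mass}.$$
Then, for Borel $B$,
$$\nu(B+\theta_j)=\int_Be^{g_j}\,d\nu .\tag{8}$$
For the continuous part, $\int_{B+\theta_j}W=\int_BW(x+\theta_j)\,dx=\int_Be^{g_j}W$; for the atoms, the weight at $m\theta+\theta_j$ is $\tau e^{u(m+e_j)}=e^{g_j(m\theta)}\tau e^{u(m)}$. The measure $\nu$ has full support because $W\ge1$, and its atoms are exactly the distinct points $m\theta$.

**Step 3: the stretched circle.** Here every point of the base circle is replaced by an interval of length equal to its mass. Lift $\nu$ to $\tilde\nu$ on $\mathbb R$ and let $\Psi(x)=\tilde\nu([0,x))$ for $x\ge0$, $\Psi(x)=-\tilde\nu([x,0))$ for $x<0$. It is strictly increasing and left continuous, $\Psi(0)=0$, $\Psi(x+1)=\Psi(x)+1$. Let $\tilde\pi(t)=\sup\{x:\Psi(x)\le t\}$. It is nondecreasing and $\tilde\pi(t+1)=\tilde\pi(t)+1$. By left continuity, $\tilde\pi(t)\ge x$ if and only if $t\ge\Psi(x)$.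 Hence $\tilde\pi^{-1}([x,x'))=[\Psi(x),\Psi(x'))$, so that $\tilde\pi_{\ast}\mathrm{Leb}=\tilde\nu$. Also $\tilde\pi(t)\le x$ if and only if $\Psi(x'')>t$ for all $x''>x$, which by strict monotonicity means $t\le\Psi(x^+)$. So $\tilde\pi^{-1}(x)=[\Psi(x),\Psi(x^+)]$: the fibers are nonempty, they are nondegenerate exactly over the lifts of the points $m\theta$, and $\tilde\pi$, being monotone and onto, is continuous.

**Step 4: the maps.** We define $f_j$ by its derivative and check that it covers the rotation. Put $\gamma_j=g_j\circ\tilde\pi$ ($1$-periodic and continuous) and $\tilde f_j(t)=\Psi(\theta_j)+\int_0^te^{\gamma_j}$. For $x\ge0$, by Step 3 and (8),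
$$\int_0^{\Psi(x)}e^{\gamma_j}=\int_{[0,x)}e^{g_j}\,d\tilde\nu=\tilde\nu([\theta_j,\theta_j+x))=\Psi(x+\theta_j)-\Psi(\theta_j).$$
For $x<0$, $\int_0^{\Psi(x)}e^{\gamma_j}=-\int_{[x,0)}e^{g_j}d\tilde\nu=-\tilde\nu([x+\theta_j,\theta_j))=\Psi(x+\theta_j)-\Psi(\theta_j)$. So for all $x$
$$\tilde f_j(\Psi(x))=\Psi(x+\theta_j),\qquad\tilde f_j(\Psi(x^+))=\Psi((x+\theta_j)^+),\tag{9}$$
the second by letting $x'\downarrow x$ in the first. With $x=0$ and $x=1$ the first relation gives $\int_0^1e^{\gamma_j}=1$, so $\tilde f_j(t+1)=\tilde f_j(t)+1$. On a fiber $[\Psi(x),\Psi(x^+)]$ the function $\gamma_j$ is constant, so by (9) $\tilde f_j$ maps it affinely onto the fiber over $x+\theta_j$, and $\tilde\pi\tilde f_j=\tilde\pi+\theta_j$. Both $\tilde f_i\tilde f_j$ and $\tilde f_j\tilde f_i$ map each fiber over $x$ affinely and increasingly onto the fiber over $x+\theta_i+\theta_j$, and every $t$ lies in a fiber; so they coincide. We get commuting $C^1$ diffeomorphisms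 $f_j$ of $\mathbb T$ with $\log Df_j=\gamma_j$, $|\gamma_j|\le2\varepsilon$ and rotation number $\theta_j$.

**Step 5: the modulus of $\log Df_j$.** We turn (7) into a statement about lengths on the new circle. Let $t<t'<t+1$, $x=\tilde\pi(t)$, $y=\tilde\pi(t')$, so $x\le y\le x+1$. If $y\in\{x,x+1\}$, then $\gamma_j(t)=\gamma_j(t')$. Otherwise $t\le\Psi(x^+)$ and $t'\ge\Psi(y)$, so $t'-t\ge\tilde\nu((x,y))\ge\frac13\int_{(x,y)}W$, and (7), (6) give $|\gamma_j(t)-\gamma_j(t')|\le\varepsilon\,\omega(3(t'-t))\le C\varepsilon\,\omega(t'-t)$. For two points of $\mathbb T$ use lifts realizing their distance.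

**Step 6: freeness and wandering.** A fixed point of $f^n$ gives $\tilde f^n(t)=t+k$ with $k\in\mathbb Z$; applying $\tilde\pi$, $n\theta=k$, so $n=0$. The map $f^n$ takes the nondegenerate fiber over $0$ to the fiber over $n\theta$, and these are pairwise disjoint, so the fiber over $0$ is a wandering interval. An orbit starting in its interior meets it only once, so it is not dense. If the action were topologically conjugate to a group of rotations, that group would be infinite (the action is faithful), and an infinite group of rotations is minimal; so there is no such conjugacy. $\square$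

It remains to find $\theta$ and the functions $H_s$.

## 5. A logarithmic profile read along a near-resonance

This section is only orientation; the estimates are orders of magnitude, with $\sigma=0$.

Suppose $N\theta_i=P+\eta$ with $P$ an integer and $\eta>0$ tiny. Write $m=r+kNe_i$ with $|r_i|<N/2$. Then $m\theta\equiv r\theta+k\eta$: near $r\theta$ the orbit of $0$ looks like an arithmetic progression of step $\eta$. If the points $r\theta$ are well separated, we may prescribe $H(r\theta+t\eta)=F(r+tNe_i)$ for a function $F$ on $\mathbb R^d$, and then, with $y=r+tNe_i$, $D_jH=F(y+e_j)-F(y)$. So a function of one variable imitates a function on $\mathbb R^d$.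

Take $F(y)\approx d\log(\rho/|y|)$ for $r_0\le|y|\le\rho$, constant for $|y|\le r_0$, zero for $|y|\ge\rho$. Then $|D_jH|\approx1/|y|$, and $D_jH$ changes by this amount only when $t$ moves by about $|y|/N$. The arc so traversed has mass about $\eta\frac{|y|}N(\rho/|y|)^d$, whose $d$-th root is $\bigl(\eta\rho^d|y|/N\bigr)^{1/d}\cdot\frac1{|y|}$. Both sides of (b) are now of order $1/|y|$, and (b) holds if $\eta\rho^d|y|/N\gtrsim\delta^{-d}$. The worst case is $|y|=r_0=:KN$, where we need $\eta\rho^dK\gtrsim\delta^{-d}$. The factor $K$ is what Section 3 lacked: about $K$ consecutive points of the progression share the bill. Meanwhile the cost $\int(e^H-1)$ is about $\eta\sum_{|m|<\rho}(\rho/|m|)^d$, where the octaves of $|m|$ between $r_0$ and $\rho$ all contribute about $\eta\rho^d$. Three corrections are needed.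

First, the number of octaves is large. We steepen $F$ to slope $d+\frac12$ between $r_0$ and $r_1=Rr_0$; this divides the later octaves by $R^{1/2}$ relative to the top, and we allow only about $\Delta=R^{1/2}$ of them.

Second, $F$ is flat for $|m|\le r_0=KN$, so it does nothing for the sum in (c) between $|m|\approx N$ and $|m|\approx KN$. We add a bump of height $\alpha\approx d\log K$ near $0$, which makes everything at distance $|m|\ge N/2$ smaller by $e^{-\alpha}\approx K^{-d}$ relative to $0$. The bump also has to satisfy (b). We let it descend from $\alpha$ to $0$ as $|m|$ runs over the range $r_1^-<|m|<\rho^-$ of the *previous* stage, linearly in $\log|m|$. There the slope is $\alpha/(\Delta^-|m|)$ with $\Delta^-$ enormous compared with $\alpha$, while the previous stage has left mass $(\rho^-/|m|)^d$ around $m\theta$, whose $d$-th root is again proportional to $1/|m|$.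

Third, the bump needs a width in the variable $t$. A bump of height $\alpha$ and width $K$ would have too much mass, and one of width $1$ too little mass underneath to pay for it. So the part of the height below $\log K$ is given width $K$, and the rest width about $1$: when the narrow part varies, the wide part has already multiplied the mass by about $K$, which replaces the missing width.

The stages alternate between $i=1$ and $i=2$; this is one place where $d\ge2$ is used.

## 6. Profiles and parameters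

### 6.1 The profile $F$

Let $S(u)=0$ for $u\le0$, $u^2/4$ for $0\le u\le2$, $u-1$ for $u\ge2$. It is $C^{1,1}$ and piecewise quadratic, $0\le S'\le1$, $0\le S''\le\frac12$ off the break points, and $S(u)\le u^+$. Let $\varphi(t)=1$ for $|t|\le\frac12$, $2-2|t|$ for $\frac12\le|t|\le1$, $0$ for $|t|\ge1$. Given $r_0\ge2$, $r_1=Rr_0$ with $R\ge3$, and $\rho\ge r_1$, put $q(y)=(r_0^2+|y|^2)^{1/2}$ on $\mathbb R^d$, which is $1$-Lipschitz, and
$$F(y)=\tfrac d2S\bigl(2\log\tfrac\rho q\bigr)+\tfrac14S\bigl(2\log\tfrac{r_1}q\bigr)=\Phi(\log q).$$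

* (F1) $-(d+\frac12)\le\Phi'\le0$ and $|\Phi''|\le d+\frac12$ where it exists; $0\le F\le F(0)$; $F(y)=0$ for $|y|\ge\rho$; $F(y)>0$ if and only if $q(y)<\rho$. Indeed $\Phi'=-dS'-\frac12S'$ and $\Phi''=2dS''+S''$ at the respective arguments; $\Phi$ is nonincreasing, and $q$ is least at $0$.
* (F2) $E:=e^{F(0)}=e^{-d/2-1/4}(\rho/r_0)^dR^{1/2}$. Indeed $2\log\frac\rho{r_0}\ge2\log R>2$, so both terms are on the branch $S(u)=u-1$.
* (F3) $|\nabla F|\le(d+\frac12)/q$, and on every nondegenerate segment, off finitely many points, $|D^2F|\le(2d+1)/q^2$. Indeed $\nabla F=\Phi'\,y/q^2$ is locally Lipschitz, and where $\Phi''$ exists $D^2F=\Phi'\,(I-2yy^T/q^2)/q^2+\Phi''\,yy^T/q^4$, where $I-2yy^T/q^2$ has eigenvalues in $[-1,1]$. On a line $q^2$ is a nonconstant quadratic polynomial, so it takes the four break values finitely often.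
* (F4) $e^{F(y)-F(0)}\le e^d\bigl(\frac{r_0}{\min(q,\rho)}\bigr)^d\bigl(\frac{r_0}{\min(q,r_1)}\bigr)^{1/2}$. Indeed $S(u)\le u^+$ gives $F(y)\le d\log\frac\rho{\min(q,\rho)}+\frac12\log\frac{r_1}{\min(q,r_1)}$; subtract $F(0)=d\log\frac\rho{r_0}+\frac12\log R-\frac d2-\frac14$ and use $\frac d2+\frac14\le d$.
* (F5) If $r_1\le|y|\le\rho/4$, then $e^{F(y)}\ge(2e)^{-d/2}(\rho/|y|)^d$. Indeed $q^2\le2|y|^2\le\rho^2/8$, so $2\log\frac\rho q\ge\log8>2$ and $F(y)\ge d\log\frac\rho q-\frac d2$; then use $q\le\sqrt2|y|$.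

From (F1) we also get the comparison used repeatedly: if $q(y')\le2q(y)$, then $F(y)\le F(y')+(d+\frac12)\log2$.

### 6.2 Constants that depend only on $d$ and $\sigma$

Let $c_3=8(10e)^d$, $c_8=40d\,2^{d+1}c_\omega^{-1}$, $c_9=\sup_{x\ge1}(1+d\log x)^{\sigma d}x^{-1/2}$, $c_1=\max(1,c_9c_8^d)$, $c_7=c_\omega^2\,2^{-d-11}(2e)^{-d/2}$.

### 6.3 The inductive choice

Let $i(s)=1$ for odd $s$, $i(s)=2$ for even $s$. Before step $s$ we have a prime $N_s\ge3$; an integer $P_s$; reals $B_s$, $b_s=N_s^d/B_s$, $K_s\ge4$, $\pi_s$, $\alpha_s\ge0$, $L_{s-1}\ge0$, $\xi_{s-1}>0$; and compact nondegenerate intervals $I_{s-1,j}\subset(0,1)$, $1\le j\le d$, with $I_{s-1,i(s)}=[\frac{P_s}{N_s}-\xi_{s-1},\frac{P_s}{N_s}+\xi_{s-1}]$. The roles are as follows: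

* $N_s$ is the period of the near-resonance in coordinate $i(s)$, and $I_{s-1,j}$ is where $\theta_j$ is still allowed to lie;
* $r_{0,s}=K_sN_s$ is the radius of the flat top, and $\alpha_s$ is the height of the bump;
* $B_s$ will be $W_{s-1}(0)$, and $L_{s-1}$ a Lipschitz constant of $\log W_{s-1}$;
* $\pi_s$ governs the mass added at stage $s$.

**Start.** Choose compact nondegenerate intervals $I_{0,j}\subset(0,1)$ all of whose points are within $\varepsilon$ of $\theta_j^0$ mod $1$. Choose a prime $N_1\ge3$ so large that some $P_1/N_1$ is interior to $I_{0,1}$, and shrink $I_{0,1}$ to the stated form. Put $B_1=1$, $L_0=0$, $\alpha_1=0$, $C_1^\sharp=N_1^d$, $\pi_1=(2^{d+4}c_3N_1^dK_1^d)^{-1}$, with $K_1\ge4$ so large that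
$$\pi_1K_1^{d+1}N_1^d=\frac{K_1}{2^{d+4}c_3}\ge c_1\delta_1^{-d}\bigl(1+d\log(K_1N_1)\bigr)^{\sigma d}.$$
Put $T_{\ast}=1+c_3N_1^dK_1^d$.

**Step $s$.** First, before $R_s$ is chosen, define
$$\pi_{s+1}=\frac{2^{-s-2}}{4T_{\ast}+1},\qquad C_{s+1}^\sharp=\frac{16\,e^{d+8\alpha_s}}{\pi_s},$$
$$\kappa_{s+1}=\min\Bigl\{\frac14,\frac{2^{-s-1}}{4T_{\ast}+2^{d+3}c_3C_{s+1}^\sharp}\Bigr\},\qquad\Gamma_{s+1}=\frac{c_1(3d)^{\sigma d}\delta_{s+1}^{-d}}{\pi_{s+1}\kappa_{s+1}} .$$
Then choose $R_s$ large, subject to (R1)–(R6) below, and set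
$$r_{0,s}=K_sN_s,\quad r_{1,s}=R_sr_{0,s},\quad\Delta_s=R_s^{1/2},\quad\rho_s=r_{1,s}e^{\Delta_s},\quad X_s=R_s^{(1-\beta)/(2d)}\rho_s .$$
These define $F_s,E_s$ as in 6.1. Put
$$B_{s+1}=B_sE_se^{\alpha_s},\qquad\hat\eta_s=\pi_s/B_{s+1},\qquad L_s=L_{s-1}+(d+8\alpha_s)/\hat\eta_s .$$
By Bertrand's postulate choose a prime $N_{s+1}\in(X_s,2X_s]$ and primes $Q_{s,j}\in(2^{j-2}X_s,2^{j-1}X_s]$ for $3\le j\le d$. Put $Q_{s,i(s+1)}=N_{s+1}$. For each $j\ne i(s)$ choose $P_{s,j}$ with $P_{s,j}/Q_{s,j}$ interior to $I_{s-1,j}$, put $P_{s+1}=P_{s,i(s+1)}$ and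
$$I_{s,i(s)}=\Bigl[\tfrac{P_s+\hat\eta_s}{N_s},\tfrac{P_s+2\hat\eta_s}{N_s}\Bigr],\qquad I_{s,j}=\Bigl[\tfrac{P_{s,j}}{Q_{s,j}}-\xi_s,\tfrac{P_{s,j}}{Q_{s,j}}+\xi_s\Bigr]\subset I_{s-1,j}\quad(j\ne i(s)),$$
with $\xi_s>0$ so small that these inclusions hold and $8dN_{s+1}\xi_s\le\varsigma_s:=2^{-d^2}N_s^{-1}N_{s+1}^{1-d}$. Finally $b_{s+1}=N_{s+1}^d/B_{s+1}$ and
$$K_{s+1}=\Gamma_{s+1}b_{s+1}^{-1}(\log N_{s+1})^{\sigma d},\qquad e^{\alpha_{s+1}}=K_{s+1}^d/\kappa_{s+1}.$$

**Conditions on $R_s$** (required for every value $N_{s+1}\in(X_s,2X_s]$):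

* (R1) $R_s\ge3$, $\Delta_s\ge6$, $R_s^{(1-\beta)/(2d)}\ge8$ (so $N_{s+1}\ge8\rho_s$);
* (R2) $16\,\pi_sb_{s+1}\le2^{-d^2}$, i.e. $16N_{s+1}^d\hat\eta_s\le2^{-d^2}$;
* (R3) $4L_{s-1}N_{s+1}\hat\eta_s\le N_s\log2$;
* (R4) $2\hat\eta_s/N_s\le\xi_{s-1}$, and $2/X_s<|I_{s-1,j}|$ for $j\ne i(s)$;
* (R5) $4\le K_{s+1}\le N_{s+1}$;
* (R6) $\alpha_{s+1}\le\Delta_s/4$ and, with $Y_{s+1}:=\kappa_{s+1}\pi_{s+1}K_{s+1}^{1-d}\,b_{s+1}(\rho_s/N_{s+1})^d$,
$$\frac{\alpha_{s+1}}{\Delta_s}\le c_7\,\delta_{s+1}\,Y_{s+1}^{1/d}\Bigl(1+d\log N_{s+1}+\log^+\tfrac1{Y_{s+1}}\Bigr)^{-\sigma}.$$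

**All conditions hold for $R_s$ large.** This is the check that the parameters exist. Write $R=R_s$, $N_{s+1}=\lambda X_s$ with $\lambda\in(1,2]$. Here $\asymp$ and $O$ allow positive constants depending on everything fixed before $R_s$, but not on $R$ or $\lambda$; limits are as $R\to\infty$, uniformly in $\lambda$. Since $B_{s+1}\to\infty$ we have $\hat\eta_s\to0$, and $X_s\to\infty$; this gives (R4), and (R1) is clear. By (F2),
$$b_{s+1}=\frac{\lambda^dR^{(1-\beta)/2}\rho_s^d}{B_se^{\alpha_s}e^{-d/2-1/4}(\rho_s/r_{0,s})^dR^{1/2}}=\lambda^de^{d/2+1/4}e^{-\alpha_s}K_s^d\,b_s\,R^{-\beta/2}\asymp R^{-\beta/2}\to0.\tag{10}$$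
This gives (R2). Next $N_{s+1}\hat\eta_s=\pi_sb_{s+1}N_{s+1}^{1-d}\to0$, which gives (R3). Further
$$\log N_{s+1}=R^{1/2}+\bigl(1+\tfrac{1-\beta}{2d}\bigr)\log R+\log(\lambda r_{0,s})\asymp R^{1/2},$$
so $K_{s+1}\asymp R^{\beta/2+\sigma d/2}\to\infty$ while $N_{s+1}\ge e^{R^{1/2}}$; this gives (R5). Then $\alpha_{s+1}=d\log K_{s+1}-\log\kappa_{s+1}=O(\log R)$, so $\alpha_{s+1}/\Delta_s=O(R^{-1/2}\log R)\to0$. Finally, substituting $K_{s+1}\asymp b_{s+1}^{-1}(\log N_{s+1})^{\sigma d}$ and using $\frac{d-1}d+\frac1d=1$,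
$$Y_{s+1}^{1/d}\asymp K_{s+1}^{-(d-1)/d}b_{s+1}^{1/d}\tfrac{\rho_s}{N_{s+1}}\asymp b_{s+1}(\log N_{s+1})^{-\sigma(d-1)}\tfrac{\rho_s}{N_{s+1}}\asymp R^{-\frac12[\beta+\sigma(d-1)+(1-\beta)/d]} .$$
So $\log^+(1/Y_{s+1})=O(\log R)$, the bracket in (R6) is $\asymp R^{1/2}$, and the right side of (R6) is $\asymp R^{-\frac12[\beta+(1-\beta)/d+\sigma d]}$. By (4) this exponent is greater than $-\frac12$, so the right side dominates $R^{-1/2}\log R$, and (R6) holds.

**The point $\theta$.** For $j\ne i(s)$ we have $|I_{s-1,j}|>2/X_s>2/Q_{s,j}$ by (R4), so $P_{s,j}$ exists; and (R4) gives $I_{s,i(s)}\subset I_{s-1,i(s)}$. Since the intervals lie in $(0,1)$, $0<P_{s,j}<Q_{s,j}$ and $0<P_s<N_s$. As $K_{s+1}\ge4$ and $\kappa_{s+1}\le\frac14$, $\alpha_{s+1}>0$. All data needed before step $s+1$ are in place. The boxes $\Theta_s=\prod_jI_{s,j}$ are compact and nested; fix $\theta\in\bigcap_s\Theta_s$ and put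
$$\eta_s=N_s\theta_{i(s)}-P_s\in[\hat\eta_s,2\hat\eta_s].$$

### 6.4 Two consequences

Put $\pi_s'=\pi_se^{-\alpha_s}$; for $s\ge2$ this is $\pi_s\kappa_sK_s^{-d}$. By definition $\hat\eta_sE_sB_s=\pi_sE_sB_s/B_{s+1}=\pi_s'$, hence
$$\pi_s'\le\eta_sE_sB_s\le2\pi_s'.\tag{11}$$
Moreover
$$\pi_s'K_s^{d+1}b_s\ge c_1\delta_s^{-d}\bigl(1+d\log r_{0,s}\bigr)^{\sigma d}.\tag{12}$$
For $s=1$ this is the choice of $K_1$. For $s\ge2$ the left side is $\pi_s\kappa_sK_sb_s=\pi_s\kappa_s\Gamma_s(\log N_s)^{\sigma d}=c_1\delta_s^{-d}(3d\log N_s)^{\sigma d}$, and $1+d\log(K_sN_s)\le1+2d\log N_s\le3d\log N_s$ by (R5) and $\log N_s\ge\log3>1$.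

Inequality (11) says what the flat top costs per point; (12) says that $K_s$ flat-top points together can pay for slope $1/q$.

## 7. Separation of the orbit at each stage

**Lemma 3.** (i) If $n\in\mathbb Z^d$, $|n_j|<N_{s+1}$ for all $j$, and $n\notin\mathbb ZN_se_{i(s)}$, then $\|n\theta\|\ge\frac34\varsigma_s$. (ii) $2N_{s+1}\hat\eta_s/N_s\le\varsigma_s/8$. (iii) $n\theta\notin\mathbb Z$ for $n\ne0$.

*Proof.* Part (ii) is (R2) multiplied by $N_s^{-1}N_{s+1}^{1-d}$.

For (i) let $i=i(s)$, $Q_i=N_s$, $P_i=P_s$, and $Q_j=Q_{s,j}$, $P_j=P_{s,j}$ for $j\ne i$. The $Q_j$ are distinct primes, because $N_s<X_s<N_{s+1}\le2X_s<Q_{s,3}\le4X_s<Q_{s,4}\le\cdots$, and $Q_j\ge N_{s+1}$ for $j\ne i$. Suppose $\sum_jn_jP_j/Q_j\in\mathbb Z$. Multiplying by $\prod_lQ_l$ and reducing mod $Q_j$ gives $Q_j\mid n_jP_j$, and $0<P_j<Q_j$ gives $Q_j\mid n_j$, for every $j$. For $j\ne i$ this and $|n_j|<N_{s+1}\le Q_j$ force $n_j=0$; for $j=i$ it says $N_s\mid n_i$. So $n\in\mathbb ZN_se_i$,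 which is excluded. Hence $\|\sum_jn_jP_j/Q_j\|\ge\prod_jQ_j^{-1}\ge\varsigma_s$, because $\prod_jQ_j\le N_sN_{s+1}^{d-1}\prod_{j=3}^d2^{j-1}\le2^{d^2}N_sN_{s+1}^{d-1}$. Replacing $P_j/Q_j$ by $\theta_j$ changes the sum by at most $N_{s+1}\cdot2\hat\eta_s/N_s+dN_{s+1}\xi_s\le\frac{\varsigma_s}8+\frac{\varsigma_s}8$.

For (iii), take $s$ with $N_s>|n|$; then $n\notin\mathbb ZN_se_{i(s)}$ unless $n=0$, and (i) applies. $\square$

**Definition (cells of stage $s$).** Fix $s$; write $i=i(s)$, $N=N_s$, $K=K_s$, $\eta=\eta_s$, $\rho=\rho_s$, $F=F_s$, $E=E_s$, $r_0=r_{0,s}$, $r_1=r_{1,s}$, $R=R_s$, $\Delta=\Delta_s$. Let $t_0=N_{s+1}/N$ and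
$$\mathcal R=\{r\in\mathbb Z^d:\ |r_i|\le\tfrac{N-1}2,\ |r_j|<\tfrac{N_{s+1}}2\ (j\ne i)\}.$$
The *cell* of $r\in\mathcal R$ is the arc $\{r\theta+t\eta:|t|\le t_0\}$. To its point with parameter $t$ we associate $y=r+tNe_i\in\mathbb R^d$.

For example, if $d=2$, $i=1$, $N=5$, then $m=(7,2)=(2,2)+1\cdot5e_1$, so $r=(2,2)$, $k=1$ and $m\theta\equiv r\theta+\eta$: the point $m\theta$ is in the cell of $(2,2)$, at $t=1$ and $y=m$.

**The cells are disjoint.** The radius of a cell is at most $2N_{s+1}\hat\eta_s/N\le\varsigma_s/8$ by Lemma 3(ii). For $r\ne r'$ in $\mathcal R$, $n=r-r'$ satisfies $|n_i|<N$ and $|n_j|<N_{s+1}$; if $n$ were in $\mathbb ZNe_i$, then $n=0$. So the centers are at least $\frac34\varsigma_s$ apart.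

**Orbit points in cells.** Each $m\in\mathbb Z^d$ is uniquely $m=r+kNe_i$ with $|r_i|\le\frac{N-1}2$, $k\in\mathbb Z$ ($N$ is odd), and $m\theta\equiv r\theta+k\eta$. If $|m|<N_{s+1}/2$, then $r\in\mathcal R$ and $|k|N<\frac{N_{s+1}}2+\frac N2\le N_{s+1}$, so $|k|\le t_0$: the point $m\theta$ is in the cell of $r$, and its $y$ is $m$.

## 8. The functions $H_s$

**Definition (the bump height $A=A_s$ on $\mathbb Z^d$).** $A_1\equiv0$. For $s\ge2$ put $r_1^-=r_{1,s-1}$, $\rho^-=\rho_{s-1}$, $\Delta^-=\Delta_{s-1}$, $A(0)=\alpha_s$, and for $m\ne0$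
$$A(m)=\alpha_s\cdot\min\Bigl\{1,\max\Bigl\{0,\frac{\log(\rho^-/(8|m|))}{\log(\rho^-/(16r_1^-))}\Bigr\}\Bigr\}.$$

So $A=\alpha_s$ for $|m|\le2r_1^-$ and $A=0$ for $|m|\ge\rho^-/8$, where $\rho^-/8\le N/64$ by (R1). We claim
$$|A(m+e_j)-A(m)|\le\frac{4\alpha_s}{\Delta^-|m|},\quad\text{and it vanishes unless }r_1^-\le|m|\le\rho^-/4.\tag{13}$$
If $|m|<r_1^-$, then $|m|$ and $|m+e_j|$ are at most $2r_1^-$. If $|m|>\rho^-/4$, then $|m|$ and $|m+e_j|$ are at least $\rho^-/4-1\ge\rho^-/8$. In both cases the difference is zero. Otherwise $|m|\ge2$, $\bigl|\log|m+e_j|-\log|m|\bigr|\le\frac1{|m|-1}\le\frac2{|m|}$, and $A$ is a Lipschitz function of $\log|m|$ with constant $\alpha_s/(\Delta^--\log16)\le2\alpha_s/\Delta^-$, because $\Delta^-\ge6\ge2\log16$. By (R6) of step $s-1$, $\alpha_s\le\Delta^-/4$, so the difference in (13) is at most $1$.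

Split $A=A^{(1)}+A^{(2)}$ with $A^{(1)}=\min(A,\log K)$ and $A^{(2)}=(A-\log K)^+$.

**Definition (the function $H_s$).** On the cell of $r\in\mathcal R$,
$$H_s(r\theta+t\eta)=F(r+tNe_i)+A^{(1)}(r)\,\varphi(t/K)+A^{(2)}(r)\,\varphi(4t),\tag{14}$$
and $H_s=0$ off the cells.

**Support and Lipschitz constant.** We check that $H_s$ is Lipschitz and record its constant. The terms with $A^{(1)},A^{(2)}$, which we call bumps, live where $|r|<N/64$ and $|t|\le K$. There $|y|\le\frac N{64}+KN\le1.01\,r_0$, so $q(y)\le2r_0<\rho$. Hence $H_s\ne0$ only where $|y|<\rho$, so $|t|<\rho/N+\frac12<t_0$: $H_s$ vanishes near the ends of the cells and is continuous. In a cell $|\partial_tF|\le N(d+\frac12)/q\le(d+\frac12)/K\le d$, and the bumps have $t$-derivative at most $\frac2KA^{(1)}+8A^{(2)}\le8A\le8\alpha_s$. As $dx=\eta\,dt$ and $\eta\ge\hat\eta_s$, $H_s$ is Lipschitz with constant $(d+8\alpha_s)/\hat\eta_s$. By induction $\log W_s$ is $L_s$-Lipschitz.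

**Values at $0$.** Clearly $0\le H_s\le H_s(0)=F(0)+\alpha_s$, so $W_{s-1}(0)=\prod_{l<s}E_le^{\alpha_l}=B_s$.

**Oscillation of the past.** A cell has length at most $4N_{s+1}\hat\eta_s/N$, so by (R3)
$$\text{on each cell of stage }s,\ W_{s-1}\text{ varies by a factor at most }2.\tag{15}$$

**Relative weights.** Put $G_s(m)=W_s(m\theta)/B_{s+1}\le1$ for $s\ge0$, with $W_0=1$. Since $B_{s+1}=B_se^{F(0)+\alpha_s}$, $G_s\le G_{s-1}$, and for $|m|<N_{s+1}/2$, $m=r+kNe_i$,
$$G_s(m)=G_{s-1}(m)\,e^{F(m)-F(0)}\,e^{A^{(1)}(r)\varphi(k/K)+A^{(2)}(r)\varphi(4k)-\alpha_s}.\tag{16}$$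

## 9. Masses and sums over the orbit

We prove for all $s\ge1$:

* (P1) $\int W_1\le\frac32$, and $\int W_s-\int W_{s-1}\le2^{-s-1}$ for $s\ge2$ (so $\int W_s\le2$ always);
* (P2) $\mathcal T_{s+1}:=\sum_{|m|<N_{s+1}/2}G_s(m)\le T_{\ast}$, and for $s\ge2$, $\mathcal Q_s:=\sum_{N_s/2\le|m|<N_{s+1}/2}G_s(m)\le2^{-s}$;
* (P3) condition (b) of Proposition 2 for $H_s$.

(P1) and (P2) are proved together by induction on $s$ in this section; (P3) is proved in Section 10.

**Step 1: counting in boxes.** The aim is a bound on sums of $G_{s-1}$ over balls larger than $N_s$: for $R'\ge N_s$,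
$$\sum_{|m|<R'}G_{s-1}(m)\le C_s^\sharp\,(5R'/N_s)^d.\tag{17}$$
For $s=1$, $G_0\equiv1$, the number of $m$ is at most $(2R'+1)^d\le(3R')^d$, and $C_1^\sharp=N_1^d$. Let $s\ge2$. Cover $(-R',R')^d$ by at most $\lceil4R'/N_s\rceil^d\le(5R'/N_s)^d$ half-open cubes $\mathfrak B$ of side $N_s/2$. It suffices to show $\sum_{m\in\mathfrak B}G_{s-1}(m)\le C_s^\sharp$.

Let $J$ be a half-open arc of length at most $\hat\eta_{s-1}$; we show that at most one $m\in\mathfrak B$ has $m\theta\in J$. For two such points $m,\hat m$, the difference $n=m-\hat m$ has $|n_j|<N_s$ and $\|n\theta\|<\hat\eta_{s-1}\le\varsigma_{s-1}/16$, by Lemma 3(ii) at stage $s-1$. By Lemma 3(i) at stage $s-1$, $n=kN_{s-1}e_{i(s-1)}$ with $|k|<N_s/N_{s-1}$. Then $|k|\eta_{s-1}\le2N_s\hat\eta_{s-1}/N_{s-1}\le\varsigma_{s-1}/8<\frac12$, so $\|n\theta\|=|k|\eta_{s-1}$. This is less than $\hat\eta_{s-1}\le\eta_{s-1}$, so $k=0$.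

Split $\mathbb T$ into $\lceil1/\hat\eta_{s-1}\rceil\le2/\hat\eta_{s-1}$ equal half-open arcs. On each, $\log W_{s-1}=\log W_{s-2}+H_{s-1}$ oscillates by at most $L_{s-2}\hat\eta_{s-1}+d+8\alpha_{s-1}\le\log2+d+8\alpha_{s-1}$, by (R3) of step $s-1$. So on each arc the value of $W_{s-1}$ at the possible point $m\theta$ is at most $2e^{d+8\alpha_{s-1}}$ times its average over the arc. Summing, and using (P1) for $s-1$,
$$\sum_{m\in\mathfrak B}W_{s-1}(m\theta)\le2e^{d+8\alpha_{s-1}}\cdot\frac2{\hat\eta_{s-1}}\int W_{s-1}\le\frac{16\,e^{d+8\alpha_{s-1}}}{\hat\eta_{s-1}}.$$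
Divide by $B_s$ and use $B_s\hat\eta_{s-1}=\pi_{s-1}$.

**Step 2: the profile sum.** The aim is to see that the slope $d+\frac12$ near the top removes the logarithm:
$$\Sigma_s:=\sum_{|m|<N_{s+1}/2}G_{s-1}(m)\,e^{F(m)-F(0)}\le c_3C_s^\sharp K^d.\tag{18}$$
Use (17), (F4), $q(m)\ge|m|$, and the shells $2^{l-1}r_0\le|m|<2^lr_0$, $l\ge1$.

* The ball $|m|<r_0=KN$ gives at most $C_s^\sharp(5K)^d$.
* A shell with $2^{l-1}r_0\le r_1$ gives at most $C_s^\sharp(5K2^l)^d\,e^d\,2^{-(l-1)(d+1/2)}=C_s^\sharp(10eK)^d\,2^{-(l-1)/2}$. These sum to at most $3.5\,C_s^\sharp(10eK)^d$, since $(1-2^{-1/2})^{-1}<3.5$.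
* A shell with $r_1<2^{l-1}r_0\le\rho$ gives at most $C_s^\sharp(5K2^l)^d\,e^d\,2^{-(l-1)d}R^{-1/2}=C_s^\sharp(10eK)^dR^{-1/2}$. Since $R<2^{l-1}\le Re^\Delta$, there are at most $\frac\Delta{\log2}+1\le2\Delta=2R^{1/2}$ of them, with sum at most $2C_s^\sharp(10eK)^d$.
* The remaining $m$ have $|m|>\rho$ and give at most $C_s^\sharp\bigl(\frac{5N_{s+1}}{2N}\bigr)^de^d\bigl(\frac{KN}\rho\bigr)^dR^{-1/2}\le C_s^\sharp(5eK)^d$, since $N_{s+1}\le2R^{(1-\beta)/(2d)}\rho$ and $R^{(1-\beta)/2-1/2}\le1$.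

The total is at most $8(10e)^dC_s^\sharp K^d$.

**Step 3: proof of (P1).** We bound $\int W_s-\int W_{s-1}=\int W_{s-1}(e^{H_s}-1)$, which is carried by the part of the cells where $|y|<\rho$; there $dx=\eta\,dt$.

*Bump part* ($s\ge2$; $|r|<N/64$, $|t|\le K$). By (15) and $F\le F(0)$ the integrand is at most $2W_{s-1}(r\theta)E$ times $e^{A^{(1)}}\le K$ if $\frac14<|t|\le K$, and times $e^{\alpha_s}$ if $|t|\le\frac14$. So this part is at most
$$\sum_{|r|<N/64}2W_{s-1}(r\theta)\,E\eta\,\bigl[2K\cdot K+\tfrac12e^{\alpha_s}\bigr]\le2\eta EB_s\,\mathcal T_s\,\frac{K^d}{\kappa_s}\le4\pi_sT_{\ast}.$$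
Here $2K^2+\frac{K^d}{2\kappa_s}\le\frac{K^d}{\kappa_s}$ because $\kappa_s\le\frac14$ and $d\ge2$; the sum of $W_{s-1}(r\theta)=B_sG_{s-1}(r)$ is at most $B_s\mathcal T_s\le B_sT_{\ast}$ by (P2) for $s-1$; and the last inequality is (11) with $\pi_s'=\pi_s\kappa_sK^{-d}$.

*Remaining part* (where $H_s=F$). At $x=r\theta+t\eta$ with $|y|<\rho$, put $k=\lfloor t\rfloor$ and $m=r+kNe_i$. Then $|y-m|\le N\le r_0$, so $q(m)\le q(y)+r_0\le2q(y)$ and $F(y)\le F(m)+(d+\frac12)\log2$. Also $|m|<\rho+N\le2\rho<N_{s+1}/2$, so $m\theta$ is in the cell of $r$ and $W_{s-1}(x)\le2W_{s-1}(m\theta)$ by (15). The pairs $(r,k)$ correspond to distinct $m$, and each $k$ stands for a $t$-interval of length $1$. As $2\cdot2^{d+1/2}\le2^{d+2}$, this part is at most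
$$2^{d+2}\,\eta EB_s\,\Sigma_s\le2^{d+3}\,\pi_s'\,c_3C_s^\sharp K^d .$$

For $s=1$ there are no bumps and this is $2^{d+3}\pi_1c_3N_1^dK_1^d=\frac12$, so $\int W_1\le\frac32$. For $s\ge2$ it is $2^{d+3}c_3C_s^\sharp\kappa_s\pi_s\le\pi_s$, and the total is at most $(4T_{\ast}+1)\pi_s=2^{-s-1}$. Since $\sum_{s\ge2}2^{-s-1}=\frac14$, always $\int W_s\le2$.

**Step 4: proof of (P2).** Here the bump makes the far part of the orbit light. For $s=1$ we have $A=0$, $\alpha_1=0$, so by (16) and (18) $\mathcal T_2=\Sigma_1\le c_3N_1^dK_1^d=T_{\ast}-1$.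

Let $s\ge2$, $N/2\le|m|<N_{s+1}/2$, $m=r+kNe_i$. If $k=0$, then $|r|=|m|\ge N/2$ and $A(r)=0$. If $k\ne0$, then $\varphi(4k)=0$, and $A^{(1)}(r)\varphi(k/K)\le\log K$ is nonzero only if $|r|<N/64$ and $|k|<K$; in that case $G_{s-1}(m)\le2G_{s-1}(r)$ by (15). By (16) and $e^{-\alpha_s}=\kappa_sK^{-d}$,
$$\mathcal Q_s\le K\kappa_sK^{-d}\sum_{|r|<N/64}\ \sum_{0<|k|<K}2G_{s-1}(r)+\kappa_sK^{-d}\,\Sigma_s\le4\kappa_sK^{2-d}\,\mathcal T_s+\kappa_sc_3C_s^\sharp\le2^{-s},$$
where we used $d\ge2$, $\mathcal T_s\le T_{\ast}$ and the definition of $\kappa_s$. Since $G_s\le G_{s-1}$, $\mathcal T_{s+1}\le\mathcal T_s+\mathcal Q_s$, and therefore $\mathcal T_{s+1}\le T_{\ast}-1+\sum_{l\ge2}2^{-l}\le T_{\ast}$.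

## 10. The modulus of $D_jH_s$ against the mass of $W_s$

We prove (P3). Fix $s$ and $j$.

**Step 1: an explicit formula on cores.** The aim is to read $D_jH_s$ as a difference in $\mathbb R^d$. Let $t_1=\rho/N+2$. As $t_0\ge8\rho/N$ and $\rho/N\ge K\ge4$, we have $K\le t_1\le t_0-1$. For $r\in\mathcal R$ with $|r_l|\le\rho+1$ for all $l\ne i$, the *core* of $r$ is $\{r\theta+t\eta:|t|\le t_1\}$; other $r$ have no core. We claim that for such $r$ and $|t|\le t_1$, with $y=r+tNe_i$,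
$$D_jH_s(r\theta+t\eta)=F(y+e_j)-F(y)+\bigl[A^{(1)}(r+e_j)-A^{(1)}(r)\bigr]\varphi\bigl(\tfrac tK\bigr)+\bigl[A^{(2)}(r+e_j)-A^{(2)}(r)\bigr]\varphi(4t).\tag{19}$$
This is clear if $r+e_j\in\mathcal R$, since then $r\theta+t\eta+\theta_j$ is the point with parameter $t$ in the cell of $r+e_j$. For $j\ne i$ we do have $r+e_j\in\mathcal R$, because $\rho+2<N_{s+1}/2$. Otherwise $j=i$ and $r_i=\frac{N-1}2$. Put $\hat r=r+e_i-Ne_i\in\mathcal R$, so $\hat r_i=-\frac{N-1}2$. Then $r\theta+t\eta+\theta_i=\hat r\theta+N\theta_i+t\eta\equiv\hat r\theta+(t+1)\eta$ with $|t+1|\le t_0$, and $\hat r+(t+1)Ne_i=y+e_i$, so the $F$-term is the same. Moreover $|r|,|r+e_i|,|\hat r|\ge\frac{N-1}2\ge\frac N{64}$, so all $A$-terms vanish on both sides.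

**Step 2: $D_jH_s$ vanishes off the cores and at their ends.** This localizes the problem. If $H_s(x)\ne0$, then $x=r\theta+t\eta$ with $r\in\mathcal R$, $|r+tNe_i|<\rho$ and $|t|<\rho/N+\frac12$, so $x$ is in a core. If $H_s(x+\theta_j)\ne0$, then $x+\theta_j=\hat r\theta+\hat t\eta$ with $\hat r\in\mathcal R$, $|\hat r+\hat tNe_i|<\rho$, $|\hat t|<\rho/N+\frac12$. If $\hat r-e_j\in\mathcal R$, then $x=(\hat r-e_j)\theta+\hat t\eta$ is in the core of $\hat r-e_j$, whose coordinates of index $\ne i$ are at most $\rho+1$ in modulus. Otherwise $j=i$ and $\hat r_i=-\frac{N-1}2$ (for $j\ne i$, $|\hat r_j-1|\le\rho+1<N_{s+1}/2$), and $x\equiv(\hat r-e_i+Ne_i)\theta+(\hat t-1)\eta$ with $\hat r-e_i+Ne_i\in\mathcal R$ and $|\hat t-1|<\rho/N+\frac32<t_1$, so $x$ is again in a core. Hence $D_jH_s=0$ off the cores. At the endpoints $|t|=t_1$ of a core, $|y|\ge t_1N-\frac N2=\rho+\frac32N$, so $F(y)=F(y+e_j)=0$; and $\varphi(t/K)=\varphi(4t)=0$ as $t_1\ge K$. So $D_jH_s=0$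 there too.

**Step 3: reduction to one core.** We claim:

**Claim 4.** If $x=r\theta+t\eta$ and $x'=r\theta+t'\eta$ lie in one core, $t<t'$, and $J$ is the arc between them inside the core, then $|D_jH_s(x)-D_jH_s(x')|\le\frac{\delta_s}2\,\omega(\int_JW_s)$.

Claim 4 implies (P3). Let $x\ne x'$ and $J$ be general. If $\bar J$ lies in one core, use Claim 4. Otherwise, if $x$ is in a core, then moving along $\bar J$ from $x$ one meets an endpoint $p$ of that core before leaving it. As $D_jH_s(p)=0$ and the arc from $x$ to $p$ lies in the core and in $\bar J$, $|D_jH_s(x)|\le\frac{\delta_s}2\omega(\int_JW_s)$ (trivially if $p=x$). If $x$ is in no core, $D_jH_s(x)=0$. The same holds for $x'$; add.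

It remains to prove Claim 4. We treat the three parts of (19) and bound their differences by $\frac{\delta_s}4,\frac{\delta_s}8,\frac{\delta_s}8$ times $\omega(\int_JW_s)$.

**Step 4: the $F$-part.** Here the shared payment along the progression is used. Let $y,y'$ correspond to $t,t'$. Let $q_{\ast}$ be the minimum of $q$ on the segment $[y,y']$, attained at $z$; $\ell=N(t'-t)$ its length; $\lambda=\min(1,\ell/q_{\ast})$. On $[y,y']+[0,1]e_j$ we have $q\ge q_{\ast}-1\ge q_{\ast}/2$. By (F3) the difference of the $F$-terms is at most $2\cdot\frac{d+1/2}{q_{\ast}/2}=\frac{4d+2}{q_{\ast}}$. On the other hand $\frac d{du}[F(y+ue_i+e_j)-F(y+ue_i)]$ is a difference of two values of the locally Lipschitz function $\partial_iF$ at distance $1$, so by (F3) the difference of the $F$-terms is also at most $\ell\,\frac{2d+1}{(q_{\ast}/2)^2}=\ell\,\frac{8d+4}{q_{\ast}^2}$. As $d\ge2$, it is at most $10d\,\lambda/q_{\ast}$.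

Now the mass. The points of the segment at distance at most $q_{\ast}$ from $z$ form a set of length at least $\min(\ell,q_{\ast})=\lambda q_{\ast}$; on it $q\le2q_{\ast}$ and $e^F\ge2^{-d-1}e^{\Phi(\log q_{\ast})}$. As $W_{s-1}\ge1$, $H_s\ge F$ and $dx=\frac\eta N\,d(\text{length})$,
$$\int_JW_s\ge\lambda\,2^{-d-1}\,\mathcal X(q_{\ast})\,q_{\ast}^{-d},\qquad\mathcal X(q):=\frac\eta N\,q^{d+1}e^{\Phi(\log q)}.$$
Since $\frac{d\log\mathcal X}{d\log q}=d+1+\Phi'\ge\frac12$, we have $\mathcal X(q)\ge\mathcal X(r_0)(q/r_0)^{1/2}$ for $q\ge r_0$. By (11) and (12),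
$$\mathcal X(r_0)=\eta K^{d+1}N^dE\ge\pi_s'K^{d+1}b_s\ge c_1\delta_s^{-d}(1+d\log r_0)^{\sigma d}\ge1 .$$
For $q\ge r_0$, $1+d\log q\le(1+d\log r_0)(1+d\log\frac q{r_0})$, and $c_9x^{1/2}\ge(1+d\log x)^{\sigma d}$ for $x\ge1$; with $c_1\ge c_9c_8^d$ this gives $\mathcal X(q)\ge c_8^d\delta_s^{-d}(1+d\log q)^{\sigma d}$, and also $\mathcal X(q)\ge1$. Hence $\log^+(q_{\ast}^d/\mathcal X(q_{\ast}))\le d\log q_{\ast}$, and by (5)
$$\omega\Bigl(\int_JW_s\Bigr)\ge c_\omega\lambda2^{-d-1}\,\mathcal X(q_{\ast})^{1/d}\,q_{\ast}^{-1}(1+d\log q_{\ast})^{-\sigma}\ge c_\omega2^{-d-1}c_8\,\delta_s^{-1}\frac\lambda{q_{\ast}}=40d\,\delta_s^{-1}\frac\lambda{q_{\ast}},$$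
that is, $10d\,\lambda/q_{\ast}\le\frac{\delta_s}4\,\omega(\int_JW_s)$.

**Step 5: the mass available under a varying bump.** For $s=1$ there are no bumps. Let $s\ge2$, $\chi=|A(r+e_j)-A(r)|$, and assume $\chi\ne0$, since otherwise the bump terms of (19) vanish. By (13), $r_1^-\le|r|\le\rho^-/4\le N/32$ and $\chi\le4\alpha_s/(\Delta^-|r|)$; and $|A^{(a)}(r+e_j)-A^{(a)}(r)|\le\chi$ for $a=1,2$. As $|r|<N_s/2$, $r\theta$ lies in a cell of stage $s-1$ at the point whose $y$ is $r$ (Section 7), so (F5) for $F_{s-1}$ gives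
$$W_{s-1}(r\theta)\ge e^{F_{s-1}(r)}\ge(2e)^{-d/2}(\rho^-/|r|)^d .$$
Put $M=K\eta E\,W_{s-1}(r\theta)$. By (11), and since $Y_s=\kappa_s\pi_sK^{1-d}\,b_s(\rho^-/N)^d=K\pi_s'(\rho^-)^d/B_s$,
$$M\ge(2e)^{-d/2}\,\frac{K\pi_s'(\rho^-)^d}{B_s}\,|r|^{-d}=(2e)^{-d/2}\,Y_s\,|r|^{-d}.$$
By (5) and $1\le|r|\le N_s$, $\omega(M)\ge c_\omega(2e)^{-d/2}\,Y_s^{1/d}|r|^{-1}\bigl(1+d\log N_s+\log^+\frac1{Y_s}\bigr)^{-\sigma}$, and (R6) of step $s-1$ yields
$$\chi\le\frac{4\alpha_s}{\Delta^-|r|}\le\frac{4c_7}{c_\omega(2e)^{-d/2}}\,\delta_s\,\omega(M)=c_\omega\,2^{-d-9}\,\delta_s\,\omega(M).\tag{20}$$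
For $|t|\le K$ we have $|r+tNe_i|\le N/32+r_0\le1.01\,r_0$, so $q\le2r_0$ and $e^F\ge2^{-d-1/2}E$ there; and $W_{s-1}\ge\frac12W_{s-1}(r\theta)$ on the cell by (15).

**Step 6: the wide bump $A^{(1)}$.** Its width $K$ supplies the mass. Let $I=[t,t']\cap[-K,K]$ have length $\iota$ and put $\lambda=\iota/(2K)\le1$. If $\iota=0$ (or $I$ is empty), both values of $\varphi(\cdot/K)$ are $0$. As $\varphi(\cdot/K)$ is supported on $[-K,K]$ and is $\frac2K$-Lipschitz, the difference of the $A^{(1)}$-terms is at most $2\chi\iota/K=4\chi\lambda$. Also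
$$\int_JW_s\ge\eta\iota\cdot\tfrac12W_{s-1}(r\theta)\cdot2^{-d-1/2}E\ge2^{-d-2}\,\eta\,\iota\,E\,W_{s-1}(r\theta)=2^{-d-1}\lambda M ,$$
so $\omega(\int_JW_s)\ge c_\omega2^{-d-1}\lambda\,\omega(M)$, and (20) gives $4\chi\lambda\le2^{-d-7}c_\omega\delta_s\lambda\,\omega(M)\le\frac{\delta_s}8\,\omega(\int_JW_s)$.

**Step 7: the narrow bump $A^{(2)}$.** Its width is small, but it varies only on top of the full wide bump. If $A^{(2)}(r+e_j)\ne A^{(2)}(r)$, then one of $A(r),A(r+e_j)$ exceeds $\log K$; since $\chi\le1$, $A^{(1)}(r)\ge\log K-1$. Let $I=[t,t']\cap[-\frac14,\frac14]$, of length $\iota\le\frac12$; again, nothing is to be proved if $\iota=0$. The difference of the $A^{(2)}$-terms is at most $8\chi\iota$. On $I$ we have $\varphi(\cdot/K)=1$, so $W_s\ge W_{s-1}e^FK/e$ and, as $e<2^{3/2}$,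
$$\int_JW_s\ge\tfrac12\cdot2^{-d-1/2}\,e^{-1}\,\iota M\ge2^{-d-3}\,\iota M .$$
So $\omega(\int_JW_s)\ge c_\omega2^{-d-3}\iota\,\omega(M)$, and (20) gives $8\chi\iota\le2^{-d-6}c_\omega\delta_s\iota\,\omega(M)\le\frac{\delta_s}8\,\omega(\int_JW_s)$.

Since $\frac14+\frac18+\frac18=\frac12$, Claim 4 and (P3) are proved. $\square$

## 11. Proof of Theorem A

We verify the hypotheses of Proposition 2. By Lemma 3(iii), $n\theta\notin\mathbb Z$ for $n\ne0$; and $\theta_j\in I_{0,j}$ lies in $(0,1)$ within $\varepsilon$ of $\theta^0_j$ mod $1$. The $H_s\ge0$ are Lipschitz by Section 8. Condition (a) is (P1) and (b) is (P3). For (c), $H_s(m\theta)\le H_s(0)$ by Section 8, so for every $s$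
$$\prod_le^{H_l(m\theta)-H_l(0)}\le\prod_{l\le s}e^{H_l(m\theta)-H_l(0)}=G_s(m).$$
Use $G_1$ for $|m|<N_2/2$ and $G_s$ for $N_s/2\le|m|<N_{s+1}/2$, $s\ge2$:
$$\sum_m\prod_le^{H_l(m\theta)-H_l(0)}\le\mathcal T_2+\sum_{s\ge2}\mathcal Q_s\le\mathcal T_2+\sum_{s\ge2}2^{-s}<\infty .$$
Proposition 2 applies. $\blacksquare$

For $\sigma=0$, $\log Df_j$ is $\frac1d$-Hölder, hence so is $Df_j$, and by the chain rule so is the derivative of every element of the group. So the statement of the problem is false for every $d\ge2$. Taking $\sigma>0$ one even has $|Df_j(t)-Df_j(t')|=o(|t-t'|^{1/d})$. The examples are also as $C^1$-close as desired to the rotations by $\theta^0_j$, with arbitrarily small $\frac1d$-Hölder seminorm of $\log Df_j$: the displacement $\tilde f_j(t)-t$ takes the value $\theta_j$ somewhere (if it were everywhere greater, or everywhere less, compactness would force a different rotation number), so by $|\log Df_j|\le2\varepsilon$ it differs from $\theta_j$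 by at most $e^{2\varepsilon}-1$ everywhere, and $\theta_j$ is within $\varepsilon$ of $\theta_j^0$ mod $1$.

## 12. Proof of Theorem B: a random path along which distortion is summable

Let $\sigma>\frac{d-1}d$ and $\omega=\omega_\sigma$. We collapse the circle by an invariant measure and, if a gap exists, find a path in $\mathbb Z^d$ along which the classical distortion argument works.

**Step 1: the invariant measure and its collapse.** This reduces the theorem to excluding gaps. An orientation-reversing circle homeomorphism has fixed points, so by freeness all $f^n$ preserve orientation. As $\mathbb Z^d$ is amenable, there is an invariant probability measure $\mu$. It has no atoms: the orbit of an atom consists of atoms of equal mass, so it is finite, so the stabilizer has finite index, against freeness. Put $\pi(x)=\mu([x_0,x))$ mod $1$; this is a continuous monotone map of degree one. By invariance $\pi\circ f^n=\pi+\rho(n)$ with $\rho(n)=\mu([x_0,f^n(x_0)))$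 mod $1$, and $\rho:\mathbb Z^d\to\mathbb T$ is a homomorphism. If $\rho(n)=0$, then $f^n$ preserves every fiber of $\pi$, which is a point or a closed arc, so it fixes that point or the endpoints of that arc, and $n=0$. So $\rho$ is injective. If $\operatorname{supp}\mu$ is the whole circle, $\pi$ is a homeomorphism that conjugates the action to the infinite, hence minimal, group of rotations by $\rho(n)$, and we are done. Otherwise let $I$ be a nondegenerate fiber of $\pi$. The arcs $f^n(I)$ are the fibers over the distinct points $\pi(I)+\rho(n)$, so with $\ell(n)=|f^n(I)|$ we have $\sum_n\ell(n)\le1$.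

**Step 2: a good path.** We look for a path $0=n_0,n_1,\dots$ in $\mathbb N^d$ ($0\in\mathbb N$), $n_{k+1}=n_k+e_{j_k}$, with $\sum_k\omega(2\ell(n_k))<\infty$. Take the Markov chain with $n_0=0$ that goes from $x$ with $|x|_1=k$ to $x+e_j$ with probability $\frac{x_j+1}{k+d}$; these sum to $1$. Then $n_k$ is uniform on $\{|x|_1=k\}$: with $u_k=\binom{k+d-1}{d-1}^{-1}$, by induction the probability of $z$ with $|z|_1=k+1$ is
$$\sum_{j:\,z_j\ge1}u_k\,\frac{z_j}{k+d}=u_k\,\frac{k+1}{k+d}=u_{k+1}.$$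
So $x$ is visited with probability $p(x)=u_{|x|_1}\le C'(1+|x|_1)^{1-d}$, with $C'=(d-1)!$. Let $h(x)=2\ell(x)$, so $\sum_xh(x)\le2$. Then $\mathbb E\sum_k\omega(h(n_k))=\sum_xp(x)\,\omega(h(x))$, and we show that this is finite.

Where $h(x)\ge(1+|x|_1)^{-1/2}$ we have $\omega(h)\le h^{1/d}\le h\,(1+|x|_1)^{\frac12(1-\frac1d)}$, so $p\,\omega(h)\le C'h$ because $\frac12\cdot\frac{d-1}d\le d-1$; these terms are summable. Elsewhere $\log^+(1/h)\ge\frac12\log(1+|x|_1)$, so $\omega(h)\le h^{1/d}(1+\frac12\log(1+|x|_1))^{-\sigma}$, and Hölder's inequality with exponents $d,\frac d{d-1}$ bounds the sum by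
$$C'\Bigl(\sum_xh\Bigr)^{1/d}\Bigl(\sum_x(1+|x|_1)^{-d}\bigl(1+\tfrac12\log(1+|x|_1)\bigr)^{-\frac{\sigma d}{d-1}}\Bigr)^{\frac{d-1}d}.$$
The number of $x$ with $|x|_1=k$ is $O((1+k)^{d-1})$, so the last sum is at most a constant times $\sum_k(1+k)^{-1}(1+\frac12\log(1+k))^{-\sigma d/(d-1)}$, which is finite because $\frac{\sigma d}{d-1}>1$. So the expectation is finite, and some path satisfies $S:=C\sum_k\omega(2\ell(n_k))<\infty$, where $C$ is the constant in the hypothesis. Fix it.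

**Step 3: distortion along the path.** We show that a slightly larger arc shrinks together with $I$. Let $J\supset I$ be a proper arc containing a neighborhood of $I$ with $|J\setminus I|\le e^{-S}|I|$. We claim $|f^{n_k}(J)|\le2\ell(n_k)$ for all $k$. This is clear for $k=0$. If it holds for all indices less than $k$, then for $x,y\in J$, since $f^{n_{l+1}}=f_{j_l}\circ f^{n_l}$,
$$|\log Df^{n_k}(x)-\log Df^{n_k}(y)|\le\sum_{l<k}C\,\omega\bigl(|f^{n_l}(J)|\bigr)\le\sum_{l<k}C\,\omega(2\ell(n_l))\le S .$$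
Choose $y\in I$ with $Df^{n_k}(y)=\ell(n_k)/|I|$, by the mean value theorem. Then $Df^{n_k}\le e^S\ell(n_k)/|I|$ on $J$, so $|f^{n_k}(J\setminus I)|\le e^S|J\setminus I|\,\ell(n_k)/|I|\le\ell(n_k)$, which gives the bound for $k$.

**Step 4: contradiction.** The points $n_k$ are distinct and $\sum_n\ell(n)\le1$, so $\ell(n_k)\to0$ and $|f^{n_k}(J)|\to0$. But $\mu(f^{n_k}(J))=\mu(J)>0$, since $I$ is a full fiber of $\pi$ and $J$ contains a neighborhood of it: if $\mu(J)=0$, then $\pi$ would be constant on $J$. A measure without atoms gives uniformly small mass to short arcs. This is a contradiction, so no nondegenerate fiber exists. $\blacksquare$
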